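# Strongly $r$-synchronizing automata and products of length $n-r$

## Constant words and a chain of partitions: the case $r=1$

Let $Q$ be a finite set of $n$ states. A *letter* is a map $Q\to Q$, and we are given a nonempty finite set $\mathcal A$ of letters. A word $w=a_1a_2\cdots a_k$ acts on states from the right: $pw$ is obtained from $p$ by applying first $a_1$, then $a_2$, and so on. The length of $w$ is $|w|=k$, and the empty word is the identity. For $X\subseteq Q$ we write $Xw=\{pw:p\in X\}$.

Suppose that every sufficiently long word is a constant map: there is $k_0$ such that $|Qw|=1$ whenever $|w|\ge k_0$. How long is "sufficiently long"? The answer is simple.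

**Proposition 1.** *If all long enough words are constant, then every word of length $n-1$ is constant.*

**Proof.** For $k\ge 0$ define an equivalence relation on $Q$ by
$$p\sim_k q\quad\Longleftrightarrow\quad pw=qw\ \text{ for all words } w \text{ with } |w|=k .$$
So $\sim_0$ is equality. If $p\sim_kq$, then $pwa=qwa$ for all $|w|=k$ and all letters $a$, so ${\sim_k}\subseteq{\sim_{k+1}}$: the partitions into classes get coarser as $k$ grows. On the other hand, splitting off the *first* letter of a word of length $k+1$ gives
$$p\sim_{k+1}q\quad\Longleftrightarrow\quad pa\sim_k qa\ \text{ for all letters } a. \tag{1}$$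
Thus $\sim_{k+1}$ is determined by $\sim_k$ through a rule that does not depend on $k$. Hence if ${\sim_k}={\sim_{k+1}}$, then ${\sim_{k+1}}={\sim_{k+2}}$, and so on: the chain is constant from $k$ on.

By hypothesis $\sim_{k_0}$ has a single class. So as long as $\sim_k$ has more than one class, the chain is not yet constant and $\sim_{k+1}$ has strictly fewer classes than $\sim_k$. We start with $n$ classes, so $\sim_{n-1}$ has one class. This says that every word of length $n-1$ is constant. $\blacksquare$

This is the theorem of Bleak, Cameron, Maisel, Navas and Olukoya quoted below. What changes if long words are not constant, but all have an image of the same size $r$?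

## Exactly $r$ nonzero columns

We state the general problem in matrix form. An automaton is a finite set $\mathcal A=\{A_1,\dots,A_m\}\subseteq\{0,1\}^{n\times n}$ of Boolean matrices, each the transition matrix of a letter of a deterministic automaton, so that every row of each $A_i$ contains exactly one $1$. The set of all products of $k$ matrices from $\mathcal A$ is $\mathcal A^k$, with $\mathcal A^0=\{I\}$, and $r(A)$ is the number of nonzero columns of $A$.

The dictionary with words is as follows. The matrix $A_a$ of a letter $a$ has its $1$ of row $p$ in column $pa$, and $A_w=A_{a_1}\cdots A_{a_k}$ for $w=a_1\cdots a_k$. Since every row of every factor has exactly one $1$, the Boolean product and the real product agree, and for the real row vectors $e_p$ we have $e_pA_w=e_{pw}$. Column $q$ of $A_w$ is nonzero exactly when $q=pw$ for some $p$, so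
$$r(A_w)=|Qw| .$$
We call $|Qw|$ the *rank* of $w$. No bound on the number of letters will be used. (If $\mathcal A=\emptyset$, then $\mathcal A^k=\emptyset$ for $k\ge1$ and everything below is vacuous or trivial, so we keep $\mathcal A\ne\emptyset$.)

**Definition.** $\mathcal A$ is *strongly $r$-synchronizing* if there is $k_0$ such that $r(A)=r$ for every $A\in\mathcal A^k$ and every $k\ge k_0$. For such $\mathcal A$, the index $sc^r(\mathcal A)$ is the minimum $k$ such that every product in $\mathcal A^k$ has exactly $r$ nonzero columns, and $sc^r(n)$ is the maximum of $sc^r(\mathcal A)$ over all strongly $r$-synchronizing $\mathcal A\subseteq\{0,1\}^{n\times n}$. For $r=1$ one says *strongly synchronizing*.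

For example, a single letter $a$ with $3\mapsto2\mapsto1\mapsto1$ gives a strongly synchronizing automaton of index $2$. The set consisting of the identity and a constant map on two states is not strongly $r$-synchronizing for any $r$: there are words of every positive length with rank $2$, and others with rank $1$.

Let $\mathcal A$ be strongly $r$-synchronizing. We choose $k_0\ge1$ as in the definition and call words of length at least $k_0$ *long*. Two remarks on ranks will be used constantly. Appending letters cannot increase the rank, so for every word $w$ and every long $v$
$$|Qw|\ \ge\ |Qwv|\ =\ r. \tag{2}$$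
Hence if all words of length $k$ have rank $r$, so do all words of length greater than $k$. The words of length $k$ all have rank $r$ precisely when $k\ge sc^r(\mathcal A)$.

The source quotes these results. Bleak, Cameron, Maisel, Navas and Olukoya: $sc^1(\mathcal A)\le n-1$, which is Proposition 1. Wu and Zhu: $sc^2(n)=n-2$, $sc^3(n)=o(n^2)$ and $sc^r(n)\le\binom n2-\binom r2$. The slides "Primitive Matrix Sets And Synchronizing Automata" (http://zhuyinfeng.org/Data/Talks/SUSTech21.pdf) contain the conjecture (Wu-Z., 2021+) that every matrix in $\mathcal A^{n-r}$ has exactly $r$ nonzero columns. We shall prove it.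

**Theorem 1.** *Let $n\ge1$, $1\le r\le n$, and let $\mathcal A\subseteq\{0,1\}^{n\times n}$ be strongly $r$-synchronizing. Then every $A\in\mathcal A^k$ with $k\ge n-r$ satisfies $r(A)=r$.*

**Theorem 2.** *$sc^r(n)=n-r$ for all $1\le r\le n$. The maximum is attained by a strongly connected automaton with at most two letters.*

*Strongly connected* means that from every state one can reach every other state by some word.

Two further values of $r$ can be done by hand. If $r=n$, then by (2) every word has rank $n$, so the index is $0$. If $r=n-1$, then by (2) every letter has rank at least $n-1$. A letter $a$ of rank $n$ would be a permutation, and all its powers would have rank $n$, which is impossible. So every letter has rank exactly $n-1$, and the index is $1$. The first case not covered by these observations or by $r=1$ is $n=4$, $r=2$, where the theorem promises $2$.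

## Four states on which the chain of partitions stalls

The natural first attempt is to rerun Proposition 1. The relations $\sim_k$ still form an increasing chain, rule (1) still holds, and once the chain stops it stays constant. What was used at the end is that the chain finally reaches a relation with $r$ classes. To see whether this survives, write $\ker w$ for the partition of $Q$ into the nonempty sets $w^{-1}(q)$, regarded also as an equivalence relation. It has $|Qw|$ classes, and
$${\sim_k}=\bigcap_{|w|=k}\ker w . \tag{3}$$
If all long words have the same kernel, the limit has $r$ classes and the argument works. For $r=1$ this is automatic, since there is only one partition with one class. For $r\ge2$ it can fail.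

**Example H.** On $\{1,2,3,4\}$ let
$$a:\ 1,3\mapsto1,\quad 2,4\mapsto2;\qquad\qquad b:\ 1,4\mapsto3,\quad 2,3\mapsto4 .$$
The letter $a$ maps each of $\{1,2\}$ and $\{3,4\}$ bijectively onto $\{1,2\}$, and $b$ maps each of them bijectively onto $\{3,4\}$. So every nonempty word has rank $2$, with image $\{1,2\}$ or $\{3,4\}$ according to its last letter. The automaton is strongly $2$-synchronizing with index $1$. But $\ker a$ has classes $13|24$ and $\ker b$ has classes $14|23$, so ${\sim_1}=\ker a\cap\ker b$ is equality. Hence ${\sim_0}={\sim_1}$, and the chain is constant: $\sim_k$ is equality for every $k$.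

So the chain of partitions carries no information here. The kernel depends on how the word begins, and intersecting over all words destroys it. We need another object whose long-run behavior does not depend on the word.

## Images of long words

We turn from kernels to images. Put
$$\mathcal E=\{Qu:\ u\text{ long}\},\qquad T=\bigcup_{S\in\mathcal E}S .$$
In Example H, $\mathcal E=\{\{1,2\},\{3,4\}\}$ and $T=Q$. For the single letter $3\mapsto2\mapsto1\mapsto1$, $\mathcal E=\{\{1\}\}$ and $T=\{1\}$.

**Lemma 2.**

(a) *If $S\in\mathcal E$ and $v$ is any word, then $Sv\in\mathcal E$ and $|Sv|=|S|=r$. Hence $v$ is injective on $S$, and $Tv\subseteq T$.*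

(b) *If $v$ is long and $S\in\mathcal E$, then $Sv=Qv$, and $S$ meets each of the $r$ classes of $\ker v$ in exactly one element.*

(c) *$\mathcal E$, and the set of kernels of long words, do not depend on the choice of $k_0$.*

**Proof.** (a) Write $S=Qu$ with $u$ long. Then $uv$ is long and $Sv=Quv\in\mathcal E$. All members of $\mathcal E$ have size $r$.

(b) $Sv\subseteq Qv$, and both have size $r$, by (a) and because $v$ is long. So $Sv=Qv$: for each $q\in Qv$ the class $v^{-1}(q)$ meets $S$. Since $v$ is injective on $S$, it meets $S$ only once.

(c) Let $u$ be long and $y$ arbitrary. Then $Qyu\subseteq Qu$ with both of size $r$, so $Qyu=Qu$; and $\ker u\subseteq\ker uy$ with both having $r$ classes, so $\ker u=\ker uy$. Thus each image and each kernel of a long word is also the image, respectively the kernel, of words as long as we like. $\blacksquare$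

Here is one use of these sets. If $|Qw|>r$ and $v$ is long, then $wv$ has rank $r<|Qw|$, so there are $p,q$ with $pw\ne qw$ and $pwv=qwv$. Follow the pair $\{p,q\}$ along $w$. This gives $|w|+1$ two-element sets, each of which is eventually merged by the rest of $wv$, so by (a) none of them is contained in a member of $\mathcal E$. No pair occurs twice: if $\{p',q'\}u=\{p',q'\}$ with $|u|\ge1$, then $\{p',q'\}=\{p',q'\}u^{k_0}\subseteq Qu^{k_0}\in\mathcal E$, which was just excluded. One member of $\mathcal E$ contains $\binom r2$ pairs, so $|w|+1\le\binom n2-\binom r2$. This proves the quadratic bound $sc^r(n)\le\binom n2-\binom r2$ quoted above. To get a linear bound we must not count pairs.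

Part (b) of the lemma suggests what to use instead. A long word need not send two *states* to the same place, but it sends any two *sets* $S,S'\in\mathcal E$ to the same set $Qv$. So one may repeat Proposition 1 on the set $\mathcal E$: let $S\approx_kS'$ mean $Sw=S'w$ for all $|w|=k$. The proof carries over word for word, with $\mathcal E$ in place of $Q$: the chain increases, obeys the analogue of (1), stays constant once it stops, and $\approx_{k_0}$ has one class. It follows that $\approx_k$ has one class for $k\ge|\mathcal E|-1$. For $r=1$ and $T=Q$ this is exactly Proposition 1. In general $|\mathcal E|$ can be far too large.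

**Example K.** Let $Q=\{1,\dots,r\}\times\{0,1\}$, so $n=2r$, and for each function $f:\{1,\dots,r\}\to\{0,1\}$ take the letter $(i,x)\mapsto(i,f(i))$. A nonempty word acts like its last letter, so it has rank $r$. Here $\mathcal E$ consists of all $2^r$ sets $\{(i,f(i)):1\le i\le r\}$, and $|\mathcal E|-1=2^r-1$, while $n-r=r$.

But these $2^r$ sets are very dependent. If $S,S'$ differ only in the $i$-th coordinate, then $\mathbf 1_S-\mathbf 1_{S'}=\pm(e_{(i,0)}-e_{(i,1)})$, and every difference $\mathbf 1_S-\mathbf 1_{S'}$ is a combination of these $r$ vectors. Here $\mathbf 1_X\in\mathbb R^Q$ is the indicator row vector of $X$. The differences span a space of dimension exactly $r=n-r$. So we should replace the chain of partitions of $\mathcal E$ by a chain of *subspaces*, and count dimensions instead of sets. This works because matrices act linearly and, by injectivity on members of $\mathcal E$,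
$$\mathbf 1_SA_v=\sum_{p\in S}e_{pv}=\mathbf 1_{Sv}\qquad(S\in\mathcal E,\ v\text{ any word}). \tag{4}$$

## Proof of Theorem 1: a nilpotent action on differences

Let $\mathcal A$ be strongly $r$-synchronizing and put $t=n-|T|$. The bound will appear as $n-r=t+(|T|-r)$: first $t$ letters to bring all states into $T$, then $|T|-r$ letters to make all images of members of $\mathcal E$ coincide.

**Step 1: entering $T$.** The purpose is to show that
$$Qw\subseteq T\quad\text{whenever } |w|\ge t. \tag{5}$$
Since $Tv\subseteq T$ for all words $v$, it suffices to treat $|w|=t$. Suppose $pw\notin T$. Because $T$ is closed under all letters, no state on the path from $p$ labelled $w$ lies in $T$; otherwise all later ones would. So the $t+1$ states on this path lie in $Q\setminus T$, which has only $t$ elements, and two of them coincide. Hence there are a state $p'\notin T$ and a word $u$ with $|u|\ge1$ and $p'u=p'$. Then $p'=p'u^{k_0}\in Qu^{k_0}$, and $u^{k_0}$ is long, so $p'\in T$, a contradiction.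

**Step 2: a space of differences killed by all words of length at least its dimension.** Let
$$D=\operatorname{span}\{\mathbf 1_S-\mathbf 1_{S'}:\ S,S'\in\mathcal E\}\subseteq\mathbb R^T,$$
where $\mathbb R^T$ denotes the vectors supported in $T$. The purpose is to show
$$DA_w=0\quad\text{whenever } |w|\ge\dim D. \tag{6}$$
By (4) and Lemma 2(a), $(\mathbf 1_S-\mathbf 1_{S'})A_a=\mathbf 1_{Sa}-\mathbf 1_{S'a}\in D$, so $DA_a\subseteq D$ for every letter $a$. If $w$ is long, then by (4) and Lemma 2(b) $(\mathbf 1_S-\mathbf 1_{S'})A_w=\mathbf 1_{Qw}-\mathbf 1_{Qw}=0$, so $DA_w=0$.

Now put $D_0=D$ and $D_{k+1}=\sum_aD_kA_a$, the sum running over all letters. By induction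
$$D_k=\operatorname{span}\{xA_w:\ x\in D,\ |w|=k\} .$$
We have $D_1\subseteq D_0$; and if $D_{k+1}\subseteq D_k$, then applying $\sum_a(\,\cdot\,)A_a$ to both sides gives $D_{k+2}\subseteq D_{k+1}$. So the $D_k$ decrease. If $D_{k+1}=D_k$ for some $k$, then, since each term is obtained from the previous one by the same rule, $D_j=D_k$ for all $j\ge k$. But $D_{k_0}=0$ because words of length $k_0$ are long, and $D_j=0$ for all $j\ge k_0$, so $D_k=0$. Therefore $\dim D_k$ drops by at least $1$ at each step until it reaches $0$, and $D_{\dim D}=0$. If $|w|\ge\dim D$, then $DA_w\subseteq D_{|w|}\subseteq D_{\dim D}=0$. This is (6). Note that this is the argument of Proposition 1, with subspaces in place of partitions.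

**Step 3: $\dim D\le|T|-r$.** The purpose is to bound the length needed in (6). Here the kernels return: a single one provides $r$ linear conditions on $D$. Fix a long word $v$ and let $C_1,\dots,C_r$ be the classes of $\ker v$. For $S\in\mathcal E$ we have $S\subseteq T$, and by Lemma 2(b)
$$\langle\mathbf 1_S,\mathbf 1_{C_i\cap T}\rangle=|S\cap C_i|=1\qquad(1\le i\le r). \tag{7}$$
So every difference $\mathbf 1_S-\mathbf 1_{S'}$ is orthogonal to $\mathbf 1_{C_1\cap T},\dots,\mathbf 1_{C_r\cap T}$. These vectors of $\mathbb R^T$ are nonzero by (7) and have disjoint supports, so they are linearly independent. Hence $D$ lies in the orthogonal complement, inside $\mathbb R^T$, of an $r$-dimensional space, and $\dim D\le|T|-r$.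

**Step 4: putting the two lengths together.** Let $|w|\ge n-r=t+(|T|-r)$. Write $w=w_1w_2$ with $|w_1|=t$ and $|w_2|\ge|T|-r\ge\dim D$. By (5), $Qw=(Qw_1)w_2\subseteq Tw_2$. Fix $S_0\in\mathcal E$. For every $S\in\mathcal E$, (4) and (6) give
$$\mathbf 1_{Sw_2}=\mathbf 1_SA_{w_2}=\mathbf 1_{S_0}A_{w_2}=\mathbf 1_{S_0w_2},$$
so $Sw_2=S_0w_2$. Since $T$ is the union of the sets $S\in\mathcal E$, we get $Tw_2=S_0w_2$, which has $r$ elements. Hence $|Qw|\le r$, and by (2) $|Qw|=r$. $\blacksquare$

In Example H, $D$ is spanned by the single vector $e_1+e_2-e_3-e_4$, while $|T|-r=2$. Since $t=0$, Step 2 alone shows that words of length $1$ already have rank $2$: the space $D$ sees what the chain $\sim_k$ could not.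

## Two letters that need $n-r$ steps

**Proof of Theorem 2.** The upper bound is Theorem 1, so we need one automaton of index $n-r$. The plan is a slow letter $a$ that shrinks one block by one state at a time, and a fast letter $c$ that collapses this block at once and makes the automaton strongly connected. Let $Q=\{1,\dots,n\}$ and $B=\{r,\dots,n\}$.

- The letter $a$ fixes $1,\dots,r$ and maps $i\mapsto i-1$ for $i>r$.
- The letter $c$, if $r\ge2$, maps $j\mapsto j+1$ for $1\le j\le r-2$, maps $r-1\mapsto n$, and maps all of $B$ to $1$. If $r=1$, it maps every state to $n$.

**Step 1: every word has rank at least $r$.** Consider the partition of $Q$ into the $r$ blocks $\{1\},\dots,\{r-1\},B$. The letter $a$ maps each block into itself. The letter $c$ maps the blocks into one another cyclically, $\{1\}\to\{2\}\to\dots\to\{r-1\}\to B\to\{1\}$ (for $r=1$ there is only the block $B=Q$). So each word permutes the blocks: it maps distinct blocks into distinct blocks. Its image meets all $r$ blocks, so its rank is at least $r$, with equality exactly when every block has a one-point image.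

**Step 2: the ranks.** Singleton blocks always have a one-point image, so only $B$ matters. If the word contains $c$, write it as $a^icw'$. Then $Ba^i\subseteq B$, and $c$ sends this to a point, so the rank is $r$. Otherwise the word is $a^k$, which sends $i\in B$ to $\max(r,i-k)$; its rank is $n-k$ for $k\le n-r$ and $r$ for $k\ge n-r$. Thus every word of length at least $n-r$ has rank $r$, and the automaton is strongly $r$-synchronizing. If $n>r$, the word $a^{n-r-1}$ has rank $r+1$, so by the monotonicity after (2) the index is not smaller than $n-r$. Hence the index is $n-r$.

**Step 3: strong connectivity.** For $r\ge2$ all states lie on the closed path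
$$n\xrightarrow{a}n-1\xrightarrow{a}\cdots\xrightarrow{a}r\xrightarrow{c}1\xrightarrow{c}2\xrightarrow{c}\cdots\xrightarrow{c}r-1\xrightarrow{c}n,$$
and for $r=1$ on $n\xrightarrow{a}\cdots\xrightarrow{a}1\xrightarrow{c}n$. $\blacksquare$

## Kernels decide when the bound is attained

The proof loses something in three places: the length of the passage into $T$, the nilpotency of the action on $D$, and the use of a single kernel in Step 3. Keeping track of this gives more. Let
$$U=\operatorname{span}\{\mathbf 1_{C\cap T}:\ C\text{ a class of }\ker v,\ v\text{ long}\}\subseteq\mathbb R^T .$$
Let $\nu$ be the least $k$ with $DA_w=0$ for all $|w|=k$, and $\tau$ the least $k$ with $Qw\subseteq T$ for all $|w|=k$. By Lemma 2(c) none of these depends on $k_0$. For the single letter $3\mapsto2\mapsto1\mapsto1$ we have $D=0$, $\nu=0$ and $\tau=2$. In Example H, $\tau=0$ and $\nu=1$, and $U$ is spanned by $\mathbf 1_{\{1,3\}},\mathbf 1_{\{2,4\}},\mathbf 1_{\{1,4\}},\mathbf 1_{\{2,3\}}$. The first three are independent (look at coordinates $3$, $2$ and then $1$), and the fourth is the sum of the first two minus the third, so $\dim U=3$.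

**Theorem 3.** *Let $\mathcal A$ be strongly $r$-synchronizing with $n$ states.*

1. *$\max(\tau,\nu)\le sc^r(\mathcal A)\le\tau+\nu\le n-\dim U\le n-r$.*
2. *If $sc^r(\mathcal A)=n-r$, then the kernels of all long words have the same restriction to $T$. Equivalently, if two long words have kernels with different restrictions to $T$, then $sc^r(\mathcal A)\le n-r-1$. For every $r\ge2$ and $n\ge r+2$ this last bound is attained by such an automaton.*
3. *Let $p\sim_kq$ mean $pw=qw$ for all $|w|=k$. If $T=Q$ (in particular if $\mathcal A$ is strongly connected), then $sc^r(\mathcal A)=n-r$ if and only if $|Q/{\sim_k}|=n-k$ for all $0\le k\le n-r$. The "if" direction does not need $T=Q$.*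

In Example H part 1 reads $1\le1\le1\le1\le2$.

### The chain of inequalities in part 1

**Upper bounds.** The purpose is to rerun Step 4 with the true lengths. Let $|w|=\tau+\nu$ and write $w=w_1w_2$ with $|w_1|=\tau$, $|w_2|=\nu$. Then $Qw\subseteq Tw_2$ by the definition of $\tau$, and $DA_{w_2}=0$ by the definition of $\nu$, so $Sw_2=S_0w_2$ for all $S\in\mathcal E$, and $Tw_2=S_0w_2$ has $r$ elements. With (2), $|Qw|=r$. So $sc^r(\mathcal A)\le\tau+\nu$. By (5), $\tau\le n-|T|$, and by (6), $\nu\le\dim D$. Equation (7) holds for every class of the kernel of every long word, so $D$ is orthogonal to $U$ inside $\mathbb R^T$, and $\dim D\le|T|-\dim U$. Adding, $\tau+\nu\le n-\dim U$. Finally $\dim U\ge r$, since Step 3 exhibited $r$ independent vectors in $U$.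

**Lower bound.** The purpose is to see that rank $r$ forces both conditions. Let $k=sc^r(\mathcal A)$ and $|w|=k$. For every $S\in\mathcal E$ we have $Sw\subseteq Qw$ and both have size $r$, so $Sw=Qw$. As $Sw\in\mathcal E$, we get $Qw\subseteq T$. As $\mathbf 1_SA_w=\mathbf 1_{Qw}$ for all $S\in\mathcal E$, we get $DA_w=0$. So $\tau\le k$ and $\nu\le k$. $\blacksquare$

### Equality forces one kernel on $T$: part 2

**The restriction statement.** If $sc^r(\mathcal A)=n-r$, then all terms of part 1 from $sc^r(\mathcal A)$ on are equal, and $\dim U=r$. For each long $v$, the $r$ independent vectors $\mathbf 1_{C\cap T}$, with $C$ a class of $\ker v$, therefore form a basis of $U$. Two states $p,q\in T$ lie in the same class of $\ker v$ exactly when all these basis vectors take equal values at $p$ and $q$, that is, when $f(p)=f(q)$ for all $f\in U$. This condition does not mention $v$. So the restriction of $\ker v$ to $T$ is the same for all long $v$. The second formulation is the contrapositive, since $sc^r(\mathcal A)\le n-r$ by Theorem 1.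

**Attainment of $n-r-1$.** The plan is to attach a tail and some fixed points to Example H. Let $r\ge2$, $n\ge r+2$ and
$$Q=\{1,2,3,4\}\cup\{5,\dots,n-r+2\}\cup F,\qquad |F|=r-2,$$
so that $|Q|=(n-r+2)+(r-2)=n$; the middle set is empty if $n=r+2$. Both letters $a,b$ fix $F$ pointwise and map $i\mapsto i-1$ for $5\le i\le n-r+2$. On $\{1,2,3,4\}$ they act as in Example H.

By Example H, every nonempty word maps $\{1,2,3,4\}$ onto $\{1,2\}$ or $\{3,4\}$, according to its last letter, and it maps $F$ onto $F$. So every word has rank at least $2+(r-2)=r$. Consider a word of length at least $n-r-1\ge1$. Each state $i$ of the tail reaches $4$ after $i-4\le n-r-2$ letters, and at least one letter remains. So after all but the last letter, every state of the tail is in $\{1,2,3,4\}$, and so is every state that started in $\{1,2,3,4\}$. Hence all of them end in the image of $\{1,2,3,4\}$ under the last letter, a $2$-set. The rank is $r$. So the automaton is strongly $r$-synchronizing with index at most $n-r-1$.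

The word $a^{n-r-2}$ has rank greater than $r$. If $n=r+2$, it is empty and has rank $n=r+2$. If $n\ge r+3$, it sends $n-r+2$ to $4$, while it sends $\{1,2,3,4\}$ onto $\{1,2\}$ and $F$ onto $F$; so its rank is at least $r+1$. Hence the index is exactly $n-r-1$.

The images of long words are $\{1,2\}\cup F$ and $\{3,4\}\cup F$, and both occur, so $T=\{1,2,3,4\}\cup F$. After the first letter of a long word, $\{1,2,3,4\}$ has become $\{1,2\}$ or $\{3,4\}$, on which the rest of the word is injective. So on $\{1,2,3,4\}$ the kernel of a long word is $13|24$ if the word starts with $a$ and $14|23$ if it starts with $b$. These restrictions differ, as required. $\blacksquare$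

### The chain of partitions returns: part 3

When all long words have the same kernel, the chain $\sim_k$ of the first section works again. Recall from there, where strong synchronization was not used for these facts, that ${\sim_k}\subseteq{\sim_{k+1}}$ and that ${\sim_k}={\sim_{k+1}}$ implies that the chain is constant from $k$ on. Recall also that if $\rho\subseteq\sigma$ are equivalence relations on $Q$, then $\sigma$ has at most as many classes as $\rho$, with equality only if $\rho=\sigma$.

**Claim.** *If all long words have the same kernel $\rho$ (which has $r$ classes), then $sc^r(\mathcal A)=k^*$, where $k^*=\min\{k:{\sim_k}=\rho\}$.*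

The minimum exists, because ${\sim_k}=\rho$ for $k\ge k_0$ by (3).

*$sc^r(\mathcal A)\le k^*$.* If ${\sim_k}=\rho$, then, since the chain is increasing and eventually equal to $\rho$, ${\sim_j}=\rho$ for all $j\ge k$. For a word $w$ of length $j\ge k$ we have $\rho={\sim_j}\subseteq\ker w$, so $w$ has rank at most $r$, and by (2) exactly $r$. Apply this with $k=k^*$.

*$sc^r(\mathcal A)\ge k^*$.* Let $k=sc^r(\mathcal A)$, let $|w|=k$ and let $v$ be long. Then $wv$ is long and $\ker w\subseteq\ker wv=\rho$. Both have $r$ classes, so $\ker w=\rho$. This holds for all $|w|=k$, so ${\sim_k}=\rho$ by (3), and $k\ge k^*$.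

**The direction $\Rightarrow$.** Let $T=Q$ and $sc^r(\mathcal A)=n-r$. By part 2 all long words have the same kernel $\rho$ on $T=Q$, and the Claim gives $k^*=n-r$. If ${\sim_k}={\sim_{k+1}}$ for some $k<n-r$, the chain would be constant from $k$ on and ${\sim_k}=\rho$, contrary to the minimality of $k^*$. So the number of classes strictly decreases at each of the $n-r$ steps from $k=0$, where it is $n$, to $k=n-r$, where it is $r$. It therefore drops by exactly one each time: $|Q/{\sim_k}|=n-k$.

**The direction $\Leftarrow$, without assuming $T=Q$.** Suppose $|Q/{\sim_k}|=n-k$ for $0\le k\le n-r$. Put $\rho={\sim_{n-r}}$, which has $r$ classes. For every word $w$ with $|w|\ge n-r$ we have $\rho\subseteq{\sim_{|w|}}\subseteq\ker w$, and $\ker w$ has at least $r$ classes by (2). So $\ker w=\rho$. Hence all long words have kernel $\rho$: those of length at least $n-r$ by what was just shown, and the others because, by the proof of Lemma 2(c), a long word $u$ has the same kernel as any extension $uy$, and $uy$ can be taken of length at least $n-r$. For $k<n-r$ the relation $\sim_k$ has $n-k>r$ classes, so it is not $\rho$. Thus $k^*=n-r$, and the Claim gives $sc^r(\mathcal A)=n-r$.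

**Strong connectivity gives $T=Q$.** $T$ is nonempty and closed under all letters. If $\mathcal A$ is strongly connected, every state is reached from a state of $T$, so $T=Q$. $\blacksquare$

The automaton of Theorem 2 shows the criterion at work. For $p\ne q$, we have $p\sim_kq$ exactly when $p,q\in B$ and both are at most $r+k$. Indeed, states in different blocks are never merged. Two states of $B$ are merged by every word of length $k$ that contains $c$, and $a^k$, which sends $i\in B$ to $\max(r,i-k)$, merges them exactly when both are at most $r+k$. So for $0\le k\le n-r$ the only class of $\sim_k$ that can have more than one element is $\{r,\dots,r+k\}$, with $k+1$ elements, and there are $n-k$ classes, as part 3 requires.
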